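\title{A totally disconnected locally compact group of type $\mathrm{FP}_2$ that is neither compactly presented nor quasi-isometric to a discrete group}

\begin{abstract}
We construct a totally disconnected locally compact group $G$ that is of type $\mathrm{FP}_2$ over $\mathbb Q$, is not compactly presented, and is not quasi-isometric to any finitely generated discrete group. More generally, $G$ is not quasi-isometric to any compactly generated unimodular locally compact group. The group is assembled from a uniform lattice of the quaternionic hyperbolic plane, the $p$-adic integers, and a discrete group of type $\mathrm{FP}_2$ that is not finitely presented. The obstruction lies in a factor $A$ of $G$ that can be recovered up to quasi-isometry. Rigidity turns a quasi-isometry between $A$ and a unimodular group $H$ into an action of $H$ on a tree of quaternionic hyperbolic planes glued along geodesics, and two ways of counting these geodesics modulo $H$ differ by the factor $p$.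
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A \emph{TDLC-group} is a Hausdorff topological group that is totally disconnected and locally compact. For a TDLC-group $G$, a \emph{discrete} $\mathbb Q[G]$-module is a $\mathbb Q[G]$-module in which every element has an open stabilizer in $G$. Modules, homomorphisms, projectivity and resolutions will be taken in the abelian category of discrete $\mathbb Q[G]$-modules; the trivial module $\mathbb Q$ belongs to it. A \emph{permutation module} is a module $\mathbb Q[\Omega]$ freely $\mathbb Q$-generated by a $G$-set $\Omega$. If all point stabilizers are compact open subgroups, then $\mathbb Q[\Omega]$ is a projective discrete module. The group $G$ is \emph{of type $\mathrm{FP}_n$}, $0\le n<\infty$, if there is a projective resolution $\cdots\to P_1\to P_0\to\mathbb Q\to0$ in which, for each $i\le n$, the module $P_i$ is a permutation module with compact open stabilizers and finitely many $G$-orbits. The group $G$ is \emph{compactly presented} if it has a presentation $\langle C\mid R\rangle$ with $C$ a compact generating set and $R$ a set of relators of bounded length in $C$.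

These notions extend the usual ones. A discrete group is of type $\mathrm{FP}_2$ in this sense if and only if it is of type $\mathrm{FP}_2$ over $\mathbb Q$ classically, and it is compactly presented if and only if it is finitely presented. A TDLC-group is of type $\mathrm{FP}_1$ if and only if it is compactly generated. Every compactly presented TDLC-group is of type $\mathrm{FP}_2$, and the converse fails already for discrete groups: there are discrete groups of type $\mathrm{FP}_2$ that are not finitely presented (see \cite{BB}).

Let $\Lambda_0$ be such a discrete group. Then $\Lambda_0\times\mathbb Z_p$ is a non-discrete TDLC-group of type $\mathrm{FP}_2$ that is not compactly presented, but it tells us nothing beyond $\Lambda_0$. Indeed, a compactly generated TDLC-group carries a word metric, well defined up to quasi-isometry; both type $\mathrm{FP}_n$ and compact presentability are invariant under quasi-isometry; and $\Lambda_0\times\mathbb Z_p$ is quasi-isometric to $\Lambda_0$. The notes \cite{ICMS} ask for an example that is ``essentially'' a TDLC-group, for instance one that is not quasi-isometric to a discrete group. We show that such a group exists.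

How could one keep a TDLC-group away from all discrete groups? Discrete groups are unimodular, so non-unimodularity is a natural tool. By itself it is not enough. Write $K=\mathbb Z_p$ additively, and let $A_0=\langle K,t\mid tkt^{-1}=pk\ (k\in K)\rangle$ with $K$ compact and open. As $tKt^{-1}=pK$ has index $p$ in $K$, the group $A_0$ is not unimodular. It acts on its Bass--Serre tree with one orbit of vertices and compact open stabilizers, and this tree is regular of valence $p+1$ (at each vertex, $p$ edges of one orientation and one of the other). So $A_0$ is quasi-isometric to the $(p+1)$-regular tree, which is a Cayley graph of the free product of $p+1$ copies of $\mathbb Z/2$. The quasi-isometry class of $A_0$ does not see the modular function. Our construction makes the factor $p$ visible, by attaching to the two ends of each edge of the tree geometric data that a quasi-isometry must respect.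

\subsection{The construction and the results}\label{subsec:construction}

Fix a prime $p$ and put $K=\mathbb Z_p$, written additively. Let $X=\mathbb H^2_{\mathbb H}$ be the quaternionic hyperbolic plane, of real dimension $8$, and let $S<\mathrm{Isom}(X)$ be a torsion-free uniform lattice. Choose $g_1,g_2\in S$ with axes $\ell_1,\ell_2$ such that
\[
\mathrm{Stab}_S(\ell_i)=\langle g_i\rangle\quad(i=1,2),\qquad |g_1|\ne|g_2| ,
\]
where $|g|$ denotes translation length; Lemma~\ref{lem:axes} shows that this is possible. Let $\Lambda_0$ be a discrete group of type $\mathrm{FP}_2$ over $\mathbb Q$ that is not finitely presented, and put $\Lambda=\Lambda_0\times\mathbb Z$. Define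
\begin{gather*}
U=S\times K,\qquad A=\big\langle U,t\;\big|\;t(g_1^n,x)t^{-1}=(g_2^n,px)\ (n\in\mathbb Z,\ x\in K)\big\rangle,\\
G=A*_K(K\times\Lambda).
\end{gather*}
Thus $A$ is the HNN extension of $U$ along the isomorphism $E_1:=\langle g_1\rangle\times K\to E_2:=\langle g_2\rangle\times pK$.

\begin{theorem}\label{thm:main}
With the topology for which the subgroups $p^kK$, $k\ge0$, form a neighborhood base at $1$, $G$ is a TDLC-group of type $\mathrm{FP}_2$. It is not compactly presented, and it is not quasi-isometric to any finitely generated discrete group; indeed, it is not quasi-isometric to any compactly generated unimodular locally compact group.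
\end{theorem}

The method gives more. Write $A_p$ for $A$, and $G_{p,\Lambda}=A_p*_K(K\times\Lambda)$ for a general discrete group $\Lambda$; the data $S,g_1,g_2$ stay fixed.

\begin{theorem}\label{thm:strong}
Let $n\in\{2,3,\dots\}\cup\{\infty\}$, let $p$ be a prime, and let $\Lambda$ be a one-ended discrete group that is of type $\mathrm{FP}_n$ over $\mathbb Q$ and not finitely presented.
\begin{enumerate}
\item[(1)] $G_{p,\Lambda}$ is of type $\mathrm{FP}_n$ (for $n=\infty$: of type $\mathrm{FP}_m$ for all $m$) and not compactly presented.
\item[(2)] Every compactly generated locally compact group quasi-isometric to $G_{p,\Lambda}$ is non-unimodular; in particular none is discrete. The same holds for the compactly presented group $A_p$, which is of type $\mathrm{FP}_m$ for all $m$.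
\item[(3)] If $G_{p,\Lambda}$ and $G_{p',\Lambda'}$ (with $p',\Lambda'$ satisfying the same hypotheses) are quasi-isometric, then $p=p'$ and $\Lambda,\Lambda'$ are quasi-isometric.
\end{enumerate}
Consequently there are infinitely many pairwise non-quasi-isometric TDLC-groups that are of type $\mathrm{FP}_m$ for all $m$, not compactly presented, and not quasi-isometric to any discrete (or unimodular locally compact) group.
\end{theorem}

Unimodularity cannot be dropped from (2): $G_{p,\Lambda}$ is quasi-isometric to itself. It is non-unimodular, as it must be, because $tKt^{-1}=pK$ has index $p$ in the compact open subgroup $K$.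

\subsection{The idea in the smallest case}\label{subsec:idea}

The two halves of $G$ have different tasks. The factor $K\times\Lambda$ destroys compact presentability. The factor $A$ carries the obstruction to being quasi-isometric to a discrete group. It can be recovered from $G$ up to quasi-isometry, because $G$ is amalgamated over a compact group, both factors are one-ended, and only one of them is compactly presented. So the heart of the matter is $A$.

The group $A$ acts on its Bass--Serre tree $T$. Over each vertex $v$ of $T$ we place a copy $X_v$ of $X$, which carries the two families of lines $\mathcal J_1(v),\mathcal J_2(v)$ corresponding to the orbits $S\ell_1,S\ell_2$. Each edge of $T$ glues a line of $\mathcal J_2$ at one end to a line of $\mathcal J_1$ at the other end, by an affine map. Since $\langle g_2\rangle\times pK$ has index $p$ in $\langle g_2\rangle\times K$, a line of $\mathcal J_2$ is glued to $p$ different lines of $\mathcal J_1$, while a line of $\mathcal J_1$ is glued to only one line. So the lines are organized in \emph{junctions}: one \emph{center}, in some $\mathcal J_2(v_0)$, and $p$ \emph{leaves}, in families $\mathcal J_1(v_1),\dots,\mathcal J_1(v_p)$. The gluing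 maps multiply lengths by $\lambda^{-1}$ from center to leaf, where $\lambda=|g_2|/|g_1|\neq1$; see Figure~\ref{fig:junction}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0)--(8,0);
\draw (1.5,1.4)--(6.5,1.4);
\draw (1.5,-1.4)--(6.5,-1.4);
\foreach \i in {0,1,2,3}{
  \fill (1+2*\i,0) circle (2pt);
  \fill (2.5+\i,1.4) circle (2pt);
  \fill (2.5+\i,-1.4) circle (2pt);
  \draw[dashed] (1+2*\i,0)--(2.5+\i,1.4);
  \draw[dashed] (1+2*\i,0)--(2.5+\i,-1.4);
}
\node[right] at (8.1,0) {center $m_0\subset X_{v_0}$};
\node[right] at (6.6,1.4) {leaf $m_1\subset X_{v_1}$};
\node[right] at (6.6,-1.4) {leaf $m_2\subset X_{v_2}$};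
\end{tikzpicture}
\caption{A junction for $p=2$ and $\lambda=2$. A line $m_0\in\mathcal J_2(v_0)$, with marked points at distance $|g_2|$, is glued to $p=2$ lines $m_1\in\mathcal J_1(v_1)$ and $m_2\in\mathcal J_1(v_2)$, with marked points at distance $|g_1|=|g_2|/\lambda$. Dashed segments join corresponding marked points.}
\label{fig:junction}
\end{figure}

A theorem of Pansu says that quasi-isometries of $X$ are close to isometries. With its help we shall see that a group $H$ quasi-isometric to $A$ acts on the union of all $X_v$ by isometries and preserves the two families of lines and the junctions. Here is the contradiction in the simplest conceivable situation: $H$ is discrete and transitive on the vertices $v$, and each stabilizer $H_v$ acts on $X_v$ faithfully and exactly as $S$ acts on $X$. Consider a junction with center $m_0$. Its stabilizer is the stabilizer of $m_0$, an infinite cyclic group $\langle c\rangle$ with $c$ translating $m_0$ by $|g_2|$. A leaf $m_i$ has a stabilizer $\langle c^q\rangle$, where $q$ is the size of the $\langle c\rangle$-orbit of the leaf. The element $c^q$ translates $m_0$ by $q|g_2|$, hence translates $m_i$ by $q|g_2|/\lambda=q|g_1|$. But the stabilizer of $m_i$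 is generated by a translation by $|g_1|$. So $q=1$: each leaf is fixed by $c$, and modulo $H$ there are $p$ times as many leaves as centers. On the other hand, $H$ has just one orbit of centers and one orbit of leaves, because $S$ is transitive on $S\ell_1$ and on $S\ell_2$. Hence $p=1$, a contradiction.

In the group $A$ itself the stabilizer of a center is conjugate to $\langle g_2\rangle\times K$, and it permutes the $p$ leaves transitively through $K/pK$; the leaf stabilizer $\langle g_2\rangle\times pK$ is conjugate to $\langle g_1\rangle\times K$. So the count is balanced by the fact that $pK$ is conjugate to $K$, which is exactly the non-unimodularity of $A$. For a general unimodular $H$ the stabilizers are only commensurable to what we expect. We therefore replace the number of orbits by a covolume, in which each orbit of lines is weighted by the length of the quotient of the line divided by the Haar measure of the kernel. This weight is constant along orbits because the Haar measure is invariant under conjugation.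

The decisive use of $\lambda\ne1$ is the following. The scale factors $\lambda^{-1},\lambda,1$ of the maps center$\to$leaf, leaf$\to$center, leaf$\to$leaf are coarse invariants, and because they are distinct a quasi-isometry cannot mix up centers and leaves.

Section~\ref{sec:background} fixes conventions and lists the results that we quote. Sections~\ref{sec:groups} and~\ref{sec:finiteness} set up the groups and settle the finiteness properties. Sections~\ref{sec:trees} and~\ref{sec:separation} contain the tools: two lemmas on graphs that map to trees, and the fact that a set of linear growth does not coarsely separate $X$. Section~\ref{sec:coarse} shows that quasi-isometries preserve the whole line pattern, Section~\ref{sec:counting} does the count, Section~\ref{sec:G} passes from $A$ to $G$, and Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.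

\section{Conventions and quoted results}\label{sec:background}

Graphs are identified with their vertex sets, with the path metric. For a subset $Q$ of a metric space, $N_r(Q)$ is its closed $r$-neighborhood, with $N_r(\emptyset)=\emptyset$, and $d_{\mathrm{Haus}}$ is Hausdorff distance. For $L\ge1$ and $C\ge0$, a map $f$ is an $(L,C)$-\emph{quasi-isometry} if $L^{-1}d(x,y)-C\le d(f(x),f(y))\le L\,d(x,y)+C$ for all $x,y$ and every point of the target is within $C$ of the image. We choose quasi-inverses with constants depending only on $L,C$, and enlarge $L,C$ so that they serve for the quasi-inverse as well and both compositions are within $C$ of the identity.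

A compactly generated locally compact group carries the left-invariant word metric of a compact symmetric generating neighborhood of $1$; we write $|\gamma|=d(\gamma,1)$. Balls are then compact, and the bounded sets are exactly the relatively compact ones. When we speak of quasi-isometries of groups, the groups are understood to be compactly generated, which for discrete groups means finitely generated. A group is unimodular if its Haar measure is invariant under left and right translations, hence under conjugation. Discrete groups are unimodular, and so are open subgroups of unimodular groups.

A connected locally finite infinite graph is \emph{one-ended} if the complement of every finite vertex set has exactly one infinite component. This is invariant under quasi-isometry of such graphs. A finitely generated infinite group is one-ended if its Cayley graphs are.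

We use the following results.
\begin{itemize}
\item[(R1)] Borel \cite{Borel}: $\mathrm{Isom}(X)$ has uniform lattices. By Selberg's lemma they have torsion-free subgroups of finite index.
\item[(R2)] Pansu \cite{Pansu}: every quasi-isometry $\mathbb H^n_{\mathbb H}\to\mathbb H^n_{\mathbb H}$, $n\ge2$, is at finite distance from an isometry.
\item[(R3)] Standard facts on hyperbolic and $\mathrm{CAT}(0)$ geometry: the Morse lemma (a quasi-geodesic line lies in a neighborhood of the geodesic line with the same endpoints, of radius depending only on the constants); there is a constant $b$ such that if the nearest-point projection of a geodesic line $\ell'$ of $X$ to a geodesic line $\ell$ has diameter $>b$, then $d(\ell,\ell')\le b$. For a torsion-free uniform lattice $S$ of $X$: every $s\ne1$ is axial with a unique axis, the action on $\partial X$ is minimal, pairs of endpoints of axes are dense in $\partial X\times\partial X$, and two axes with a common endpoint at infinity coincide. An isometry of $X$ trivial on $\partial X$ is trivial; in particular, an isometry at finite distance from the identity is trivial.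
\item[(R4)] Cornulier--de la Harpe \cite{CH}: a locally compact group acting on a connected locally finite graph with finitely many vertex orbits and compact open vertex stabilizers is compactly generated and quasi-isometric to the graph. Among compactly generated locally compact groups, compact presentability is a quasi-isometry invariant.
\item[(R5)] Bass--Serre theory, including normal forms. The maps $U\to A$, $A\to G$ and $K\times\Lambda\to G$ are injective, and $A\cap(K\times\Lambda)=K$ in $G$. The Bass--Serre tree of $A$ has vertex set $A/U$ and edge set $A/E_2$, with $aE_2$ joining $aU$ and $atU$; that of $G$ has vertex set $G/A\sqcup G/(K\times\Lambda)$ and edge set $G/K$, with $gK$ joining the two cosets of $g$.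
\end{itemize}

\section{The groups}\label{sec:groups}

\subsection{Two families of lines in $X$}

The lattice $S$ acts freely on $X$. The stabilizer in $S$ of an axis $\ell$ acts freely, properly and cocompactly on $\ell\cong\mathbb R$. It contains no reflection, which would have a fixed point, so it is infinite cyclic, generated by a translation. Call its translation length the \emph{length} of $\ell$.

\begin{lemma}\label{lem:axes}
For every $R$, only finitely many axes of length $\le R$ meet a given compact set. There are axes of different lengths.
\end{lemma}

\begin{proof}
If an axis of length $\le R$ meets a compact set $C$, then a generator of its stabilizer moves some point of $C$ by at most $R$. There are finitely many such elements of $S$, and each determines its axis.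

Suppose all axes had the same length. Then by the first claim the set of all axes is locally finite. Pairs in a compact subset of $\partial X\times\partial X\setminus\mathrm{diag}$ are joined by geodesics that meet a fixed compact subset of $X$. So the set of endpoint pairs of axes is closed and discrete in $\partial X\times\partial X\setminus\mathrm{diag}$. By (R3) it is dense there, so it is the whole space, which has no isolated points. This is a contradiction.
\end{proof}

We fix axes $\ell_1,\ell_2$ of different lengths, generators $g_i$ of $\mathrm{Stab}_S(\ell_i)$, and put
\[
\lambda=|g_2|/|g_1|\ne1,\qquad \lambda_*=\max(\lambda,\lambda^{-1}),\qquad \mathcal J_i=S\ell_i,\qquad \mathcal J=\mathcal J_1\cup\mathcal J_2 .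
\]
By Lemma~\ref{lem:axes}, $\mathcal J$ is locally finite. We have $\mathcal J_1\cap\mathcal J_2=\emptyset$, since the lengths differ, and distinct lines of $\mathcal J$ have no common endpoint by (R3).

\begin{lemma}\label{lem:proj}
There is $b_0$ such that for distinct $\ell,\ell'\in\mathcal J$ the nearest-point projection of $\ell'$ to $\ell$ has diameter at most $b_0$.
\end{lemma}

\begin{proof}
By (R3) we need only consider pairs with $d(\ell,\ell')\le b$. Up to the action of $S$ we have $\ell\in\{\ell_1,\ell_2\}$, and up to the cocompact action of $\mathrm{Stab}_S(\ell)$ on $\ell$ the line $\ell'$ meets a fixed compact set. So there are finitely many $S$-orbits of such pairs. For each single pair the projection is bounded, because $\ell$ and $\ell'$ have no common endpoint.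
\end{proof}

A quasi-isometry will give us isometries of $X$ that preserve $\mathcal J_1$ and $\mathcal J_2$. The next lemma says that they form a group not much larger than $S$.

\begin{lemma}\label{lem:hatS}
The group $\hat S=\{\sigma\in\mathrm{Isom}(X):\sigma\mathcal J_i=\mathcal J_i,\ i=1,2\}$ is discrete, and $[\hat S:S]<\infty$.
\end{lemma}

\begin{proof}
Let $\sigma_n\in\hat S$ converge to $\sigma\in\mathrm{Isom}(X)$ and let $\ell\in\mathcal J_i$. The lines $\sigma_n\ell$ converge to $\sigma\ell$ and all meet a fixed compact set, so they belong to a finite subset of $\mathcal J_i$. Hence $\sigma_n\ell=\sigma\ell$ for large $n$, and $\sigma\ell\in\mathcal J_i$. The same holds for $\sigma_n^{-1}\to\sigma^{-1}$. So $\hat S$ is closed in $\mathrm{Isom}(X)$, hence a Lie group, and the map $\sigma\mapsto\sigma\ell$ is locally constant on it. The identity component of $\hat S$ therefore preserves every line of $\mathcal J_1$ and, being connected, fixes its endpoints. The endpoints of the lines of $\mathcal J_1$ form an $S$-invariant set, which is dense in $\partial X$ by minimality. So the identity component acts trivially on $\partial X$ and is trivial by (R3). Thus $\hat S$ is discrete; it contains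 the cocompact group $S$, so the index is finite.
\end{proof}

\subsection{The topology}

Let $M$ be the set of $g\in G$ such that for every $k$ there is $m$ with $gp^mKg^{-1}\subseteq p^kK$. It is closed under products: if $gp^lKg^{-1}\subseteq p^kK$ and $hp^mKh^{-1}\subseteq p^lK$, then $(gh)p^mK(gh)^{-1}\subseteq p^kK$. It contains $K$, $S$ and $\Lambda$, which centralize $K$, and $t^{\pm1}$, since $tp^kKt^{-1}=p^{k+1}K$. Hence $M=G$. So the subgroups $p^kK$ form a neighborhood base at $1$ for a group topology on $G$. It is Hausdorff because $\bigcap_kp^kK=1$, and $K$ is open and carries its profinite topology, so it is compact. Thus $G$ is a TDLC-group. The subgroups $U$, $A$ and $B:=K\times\Lambda$ contain $K$ and are open. The subgroups $S$ and $\Lambda$ meet $K$ trivially and are discrete. Since $S$ and $\Lambda$ are finitely generated (for $\Lambda$ see Section~\ref{subsec:Lambda}), $G$ is generated by $K$ and a finite set.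

\subsection{The discrete factor}\label{subsec:Lambda}

Apart from its finiteness type $\mathrm{FP}_n$, which is used only in Proposition~\ref{prop:FP}, the rest of the paper uses only the following properties of $\Lambda$: it is one-ended (in particular finitely generated) and not finitely presented. Let us check these, and type $\mathrm{FP}_2$ over $\mathbb Q$, for $\Lambda=\Lambda_0\times\mathbb Z$. A group of type $\mathrm{FP}_1$ is finitely generated, so $\Lambda_0$ is, and $\Lambda_0$ is infinite since it is not finitely presented. Tensoring a resolution for $\Lambda_0$ with the resolution $0\to\mathbb Q[\mathbb Z]\to\mathbb Q[\mathbb Z]\to\mathbb Q\to0$ shows that $\Lambda$ is of type $\mathrm{FP}_2$ over $\mathbb Q$. It is not finitely presented, because a retract of a finitely presented group is finitely presented.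

For one-endedness, consider the product Cayley graph. Every finite set lies in some $F_0\times[-n,n]$ with $F_0$ finite, and the complement of this set is connected: each of its points is joined in it, along a vertical line, to level $n+1$ or level $-n-1$; these levels are connected, and they are joined to each other by the lines $\{x\}\times\mathbb Z$, $x\notin F_0$. The passage from $\Lambda_0$ to $\Lambda_0\times\mathbb Z$ serves only to obtain one-endedness.

\section{Finiteness properties}\label{sec:finiteness}

\begin{proposition}\label{prop:FP}
The group $A$ is of type $\mathrm{FP}_n$ for every $n$. If $\Lambda$ is of type $\mathrm{FP}_n$ over $\mathbb Q$, then $G$ is of type $\mathrm{FP}_n$. In particular $G$ is of type $\mathrm{FP}_2$.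
\end{proposition}

\begin{proof}
We resolve $\mathbb Q$ over the vertex and edge groups of the Bass--Serre trees and combine these resolutions by mapping cones.

\emph{Induction.} Let $H\le J$ be an open subgroup of a TDLC-group. The induction functor $\mathbb Q[J]\otimes_{\mathbb Q[H]}-$ takes discrete modules to discrete modules, since the stabilizer of $g\otimes m$ contains $gH_mg^{-1}$. It is exact, as $\mathbb Q[J]$ is a free right $\mathbb Q[H]$-module. It preserves projectives, since its right adjoint, restriction, is exact. It takes $\mathbb Q[H/C]$ to $\mathbb Q[J/C]$.

\emph{Resolutions for the building blocks.} Take a free $\mathbb Q[\Lambda]$-resolution of $\mathbb Q$ that is finitely generated in degrees $\le n$, and inflate it to $B=K\times\Lambda$. Then $\mathbb Q[\Lambda]$ becomes $\mathbb Q[B/K]$, and we get a resolution of $\mathbb Q$ over $B$ by permutation modules with compact open stabilizers, which are projective, with finitely many orbits in degrees $\le n$. For $U=S\times K$ we argue in the same way with a free $\mathbb Q[S]$-resolution that is finitely generated in each degree and vanishes in high degrees; it exists because $X/S$ is a closed aspherical manifold, hence a finite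 $K(S,1)$. For $E_2=\langle g_2\rangle\times pK$ we inflate the length-one resolution for $\langle g_2\rangle\cong\mathbb Z$.

\emph{The group $A$.} The chain complex of the Bass--Serre tree of $A$ is an exact sequence
\[
0\to\mathbb Q[A/E_2]\to\mathbb Q[A/U]\to\mathbb Q\to0 .
\]
Inducing the resolutions for $E_2$ and $U$ to $A$ gives projective resolutions $P'_\bullet$ of $\mathbb Q[A/E_2]$ and $P''_\bullet$ of $\mathbb Q[A/U]$. Lift the first map of the sequence to a chain map $P'_\bullet\to P''_\bullet$. As this first map is injective with cokernel $\mathbb Q$, the mapping cone, with modules $P''_i\oplus P'_{i-1}$, is a projective resolution of $\mathbb Q$. It consists of permutation modules with compact open stabilizers and finitely many orbits. So $A$ is of type $\mathrm{FP}_n$ for all $n$.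

\emph{The group $G$.} The same construction applies to
\[
0\to\mathbb Q[G/K]\to\mathbb Q[G/A]\oplus\mathbb Q[G/B]\to\mathbb Q\to0 ,
\]
where $\mathbb Q[G/K]$ is itself projective and needs no resolution, and $\mathbb Q[G/A]$, $\mathbb Q[G/B]$ are resolved by inducing the resolutions for $A$ and $B$.
\end{proof}

\begin{proposition}\label{prop:cp}
The group $A$ is compactly presented; $G$ is not.
\end{proposition}

\begin{proof}
The lattice $S$ is finitely presented. So $A$ is presented by the generators $K$, $t$ and a finite generating set of $S$, with the following relators: finitely many relators of $S$; the multiplication table of $K$; the commutators of elements of $K$ with the generators of $S$; the words $tkt^{-1}(pk)^{-1}$, $k\in K$; and one relator expressing $tg_1t^{-1}=g_2$. The generating set is compact and the relators have bounded length.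

The reason why $G$ is not compactly presented is that $\Lambda$ is obtained from $G$ by killing a compact set. Let $G\to\Lambda$ kill $A$ and be the projection on $K\times\Lambda$. This is well defined, as both maps are trivial on $K$, and continuous, as it kills the open subgroup $K$. Its kernel is the normal closure of $A$, so it is normally generated by the compact set $K\cup\mathcal F$, where $\mathcal F$ is a finite set with $\langle K,\mathcal F\rangle=A$.

Suppose $G=\langle C\mid R\rangle$ with $C$ compact and $R$ of bounded length. We claim that the elements of $K\cup\mathcal F$ are words in $C$ of bounded length. Put $C_1=C\cup C^{-1}\cup\{1\}$. As $G$ is the union of the compact sets $C_1^n$, some $C_1^n$ has non-empty interior by Baire's theorem, and so $C_1^{2n}$ contains a neighborhood $V$ of $1$. The compact set $K$ is covered by finitely many translates $gV$, which proves the claim for $K$; the set $\mathcal F$ is finite.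

Let $W$ consist of one such word for each element of $K\cup\mathcal F$. Then $\Lambda=\langle C\mid R\cup W\rangle$, and all relators have length at most some $m\ge1$. Let $\bar C\subset\Lambda$ be the image of $C$, which is finite because $C$ is compact and $\Lambda$ is discrete, and let $\bar R$ be the finite set of all words of length $\le m$ in $\bar C$ that are trivial in $\Lambda$. The map $F(C)\to F(\bar C)\to\langle\bar C\mid\bar R\rangle$, with $F(\cdot)$ denoting free groups, kills $R\cup W$, hence induces a map $\Lambda\to\langle\bar C\mid\bar R\rangle$. It is inverse to the natural map $\langle\bar C\mid\bar R\rangle\to\Lambda$, since both are the identity on generators. So $\Lambda$ is finitely presented, a contradiction.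
\end{proof}

\section{Graphs over trees}\label{sec:trees}

Both $A$ and $G$ will be studied through graphs that map to their Bass--Serre trees. Let $\mathcal T$ be a tree. A \emph{graph over $\mathcal T$} is a connected graph $\Gamma$ with a map $\pi$ from its vertices to the vertices of $\mathcal T$ such that each edge of $\Gamma$ is either \emph{horizontal}, with both endpoints having the same image, or \emph{vertical over an edge $e$ of $\mathcal T$}, with its endpoints mapped to the two ends of $e$. The sets $\Gamma_u=\pi^{-1}(u)$ are the \emph{pieces}. The set of endpoints of vertical edges over $e$ is denoted by $Q_e$. The \emph{sides} of $e$ are the vertex sets of the two components of $\mathcal T$ minus the open edge $e$. We use constantly that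
\begin{equation}\label{eq:cross}
\parbox{0.82\textwidth}{a path in $\Gamma$ whose endpoints are mapped to different sides of $e$ contains a vertical edge over $e$, so it meets $Q_e$.}
\end{equation}
In particular, a point of $\Gamma_u$ within $r$ of $\Gamma_{u'}$, $u\ne u'$, is within $r$ of $Q_e$ for each edge $e$ of the geodesic $[u,u']$.

The first lemma says when the image of a map $f\colon W\to\Gamma$ stays close to one piece: $W$ must not be coarsely separated by the preimages of the sets $N_M(Q_e)$.

\begin{lemma}\label{lem:capture}
Let $W$ be a connected graph, $f\colon W\to\Gamma$ a map with $d(f(x),f(y))\le M$ for adjacent $x,y$, and $W_e=f^{-1}(N_M(Q_e))$. Suppose there is $\rho\ge0$ such that for all edges $e,e'$ of $\mathcal T$, possibly equal: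
\begin{enumerate}
\item[(a)] any two points of $W\setminus N_\rho(W_e)$ are joined by a path in $W\setminus W_e$;
\item[(b)] $W\ne N_\rho(W_e)\cup N_\rho(W_{e'})$.
\end{enumerate}
Then $f(W)\subseteq N_{M(\rho+1)+1}(\Gamma_w)$ for some vertex $w$ of $\mathcal T$.
\end{lemma}

\begin{proof}
The idea is that almost all of $W$ is mapped to one side of each edge, and these sides point to a vertex $w$.

Let $x,y$ be adjacent in $W$, with $\pi f(x),\pi f(y)$ on different sides of $e$. A geodesic from $f(x)$ to $f(y)$ has length $\le M$ and meets $Q_e$ by \eqref{eq:cross}, so $x,y\in W_e$. Hence along a path in $W\setminus W_e$ the side of $e$ does not change. By (a), $\pi f$ maps all points outside $N_\rho(W_e)$ to one side $s(e)$ of $e$; there are such points by (b). Applying (b) to two edges gives a point outside both neighborhoods, so $s(e)\cap s(e')\neq\emptyset$ for all $e,e'$. Moreover,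
\begin{equation}\label{eq:wrongside}
\pi f(x)\notin s(e)\ \Longrightarrow\ x\in N_\rho(W_e)\ \Longrightarrow\ d(f(x),Q_e)\le M(\rho+1).
\end{equation}

Orient each edge $e$ towards $s(e)$. At each vertex at most one edge points away from it, since two such edges would have disjoint sides $s(e),s(e')$. Fix $x_0\in W$ and start at $w_0=\pi f(x_0)$; follow edges $e_1,e_2,\dots$ that point away from the current vertex, as long as there is one. There is no backtracking, since $e_i$ points towards the vertex that we have reached, so this is a geodesic in $\mathcal T$. We have $w_0\notin s(e_i)$, hence $d(f(x_0),Q_{e_i})\le M(\rho+1)$ by \eqref{eq:wrongside}. A path from $f(x_0)$ to $Q_{e_i}$ crosses $e_1,\dots,e_{i-1}$, so $i-1\le M(\rho+1)$. So the process stops, at a vertex $w$ all of whose edges point towards $w$.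

Let $x\in W$ with $\pi f(x)\ne w$, and let $e$ be the edge at $w$ towards $\pi f(x)$. As $e$ points towards $w$, $\pi f(x)\notin s(e)$, and \eqref{eq:wrongside} applies. Since $Q_e\subseteq N_1(\Gamma_w)$, the lemma follows.
\end{proof}

The second lemma transports the structure to a group $H$ quasi-isometric to $\Gamma$. Left multiplications of $H$ become quasi-isometries $f_\gamma$ of $\Gamma$ with \emph{uniform} constants, and if these coarsely permute the pieces, then $H$ acts on the set of pieces.

\begin{lemma}\label{lem:inherit}
Let $\Gamma$ be a locally finite graph over $\mathcal T$, $H$ a compactly generated locally compact group, $h\colon H\to\Gamma$ a quasi-isometry with quasi-inverse $\bar h$, and $f_\gamma=h\circ L_\gamma\circ\bar h$ for $\gamma\in H$, where $L_\gamma$ is left multiplication. These are $(L,C)$-quasi-isometries with $L,C$ independent of $\gamma$. Let $\mathcal V$ be a set of vertices of $\mathcal T$ such that the pieces $\Gamma_u$, $u\in\mathcal V$, are non-empty and pairwise at infinite Hausdorff distance. Suppose that for some $D$ and all $\gamma\in H$, $u\in\mathcal V$ there is $\gamma u\in\mathcal V$ with $d_{\mathrm{Haus}}(f_\gamma(\Gamma_u),\Gamma_{\gamma u})\le D$.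 Then:
\begin{enumerate}
\item[(1)] this is an action of $H$ on $\mathcal V$ with finitely many orbits;
\item[(2)] for $u\in\mathcal V$ and $z_0\in\Gamma_u$ there is $r$ such that each $z\in\Gamma_u$ is within $r$ of $f_\gamma(z_0)$ for some $\gamma\in H_u$;
\item[(3)] if $H_u$ is open (which is automatic for discrete $H$), and $\Gamma_u$ with its horizontal edges is a connected graph whose inclusion in $\Gamma$ is a quasi-isometric embedding, then $H_u$ is compactly generated and quasi-isometric to $\Gamma_u$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\bar hh$ and $h\bar h$ are at finite distance from the identity maps, $f_{\gamma\gamma'}$ and $f_\gamma f_{\gamma'}$ are at uniformly bounded distance, and $f_1$ is at bounded distance from the identity. We enlarge $C$ so that $d(h\bar h(z),z)\le C$ for all $z$.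

(1) The vertex $\gamma u$ is unique, since distinct pieces $\Gamma_u$, $u\in\mathcal V$, are at infinite Hausdorff distance. So we have an action. Fix a vertex $o$ of $\Gamma$. For $u\in\mathcal V$ choose $z\in\Gamma_u$ and put $\gamma=\bar h(o)\bar h(z)^{-1}$. Then $f_\gamma(z)=h\bar h(o)$ is within $C$ of $o$ and within $D$ of $\Gamma_{\gamma u}$, so $\Gamma_{\gamma u}$ meets $B(o,C+D)$. Only finitely many pieces do.

(2) Let $F$ be the finite set of $u'\in Hu$ whose piece meets $B(z_0,C+D)$, and for $u'\in F$ choose $\beta_{u'}\in H$ with $\beta_{u'}u'=u$. Given $z\in\Gamma_u$, let $\gamma_1=\bar h(z_0)\bar h(z)^{-1}$. As in (1), $f_{\gamma_1}(z)$ is within $C$ of $z_0$ and $\gamma_1u\in F$. Put $\beta=\beta_{\gamma_1u}$ and $\gamma=(\beta\gamma_1)^{-1}\in H_u$. Then $f_{\gamma^{-1}}(z)$ is boundedly close to $f_\beta(f_{\gamma_1}(z))$, hence to $f_\beta(z_0)$, which is boundedly close to $z_0$, because $\beta$ ranges over a finite set. Apply $f_\gamma$: the point $z$ is boundedly close to $f_\gamma(z_0)$.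

(3) With $c=\bar h(z_0)$ we have $f_\gamma(z_0)=h(\gamma c)$ and $|d(\gamma c,\gamma'c)-d(\gamma,\gamma')|\le2|c|$. For $\gamma\in H_u$ the point $f_\gamma(z_0)$ is within $D$ of $\Gamma_u$. So, by (2), $\gamma\mapsto f_\gamma(z_0)$ induces a quasi-isometry from $H_u$, with the restricted metric $d_H$, to $\Gamma_u$. Given $\gamma,\gamma'\in H_u$, take a geodesic of the connected graph $\Gamma_u$ between points near $f_\gamma(z_0)$ and $f_{\gamma'}(z_0)$, and approximate each of its vertices by some $f_{\gamma_i}(z_0)$, $\gamma_i\in H_u$. This shows that there are $m\ge1$ and $c'$ such that any $\gamma,\gamma'\in H_u$ are joined by a chain in $H_u$ of at most $c'd_H(\gamma,\gamma')+c'$ steps of $d_H$-length $\le m$. Thus $\{\gamma\in H_u:|\gamma|\le m\}$ generates $H_u$. It is a neighborhood of $1$ in $H_u$, and it is compact because $H_u$ is open, hence closed. By the bound on chains, its word metric is quasi-isometric to $d_H|_{H_u}$.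
\end{proof}

\section{Sets of linear growth do not separate $X$}\label{sec:separation}

To apply Lemma~\ref{lem:capture} to copies of $X$ we need to know that the sets $W_e$, which look like neighborhoods of a line, do not separate $X$ coarsely. In a hyperbolic plane of real dimension $2$ a line does separate, so the dimension must enter. In the following lemma it is essential that $\rho$ depends only on the growth constant and on $r$.

\begin{lemma}\label{lem:separation}
For all $c,r>0$ there is $\rho$ with the following property. If $P\subset X$ satisfies $|P\cap B(x,k)|\le ck$ for all $x\in X$, $k\ge1$, then any $x,y\in X$ with $d(x,P),d(y,P)\ge\rho$ are joined by a path in $X\setminus N_r(P)$.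
\end{lemma}

The idea is to escape from $x$ and from $y$ to infinity along random geodesic rays, many of which avoid $N_r(P)$. The good rays from $x$ and the good rays from $y$ need not have a common endpoint, so we connect them along a random great circle on a large sphere around $x$. There are at most about $s$ obstacles near the sphere of radius $s$; each covers a cap of angular radius about $r/s$, which a random great circle of $S^7$ meets with probability about $s^{-6}$. So for large $s$ the circle most likely avoids all of them.

\begin{proof}
\emph{Two preliminary facts.}

(F1) \emph{For $x,y\in X$ the visual bijection $T^1_yX\to\partial X\to T^1_xX$ is a diffeomorphism.} Put $I=\mathrm{Isom}(X)$ and let $I_\xi$ be the stabilizer of $\xi\in\partial X$. The group $I_x$ is transitive on $T^1_xX\cong S^7$, and the stabilizer in $I_x$ of a direction is the stabilizer of the endpoint of its ray. So $I$ is transitive on $\partial X$, and $T^1_xX\to\partial X=I/I_\xi$ is an $I_x$-equivariant smooth bijection of homogeneous spaces $I_x/(I_x\cap I_\xi)\to I/I_\xi$. By equivariance it has constant rank, hence it is a diffeomorphism. Apply this to $x$ and to $y$.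

(F2) \emph{A uniformly distributed great circle in $S^7$ meets a given cap of angular radius $\alpha$ with probability at most $C\alpha^6$.} By invariance this is the probability that a uniform point of $S^7$ lies within $\alpha$ of a fixed great circle. In coordinates $(\cos\phi\cdot u,\sin\phi\cdot w)$ with $u\in S^1$, $w\in S^5$, $0\le\phi\le\pi/2$, the distance to the great circle $\{\phi=0\}$ is $\phi$, and the volume element is $\cos\phi\,\sin^5\phi\,d\phi\,du\,dw$. Integrating over $\phi\le\alpha$ gives the bound.

\emph{Step 1: rays that avoid $N_r(P)$.} Let $\sigma_x$ be the uniform probability measure on $T^1_xX\cong S^7$. For $z\in X$ and $r'>0$ let $\mathrm{Sh}_x(z,r')$ be the closed set of directions at $x$ whose ray meets the closed ball $B(z,r')$. If $k=d(x,z)>r'$, then by comparison with the Euclidean plane every direction in $\mathrm{Sh}_x(z,r')$ makes an angle at most $\arcsin(r'/k)\le\frac{\pi r'}{2k}$ with the direction of $z$. So $\sigma_x(\mathrm{Sh}_x(z,r'))\le C(r'/k)^7$. If $d(x,P)\ge\rho\ge\max(2r,1)$, we group the points of $P$ by $2^i\rho\le d(x,z)<2^{i+1}\rho$. The shadows $\mathrm{Sh}_x(z,r)$, $z\in P$, have total measure at most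
\[
\sum_{i\ge0}c\,2^{i+1}\rho\cdot C\Big(\frac r{2^i\rho}\Big)^7\le C'c\,r^7\rho^{-6},
\]
which is $<1$ for $\rho$ large, depending only on $c$ and $r$. We fix such a $\rho$. Then the set $\Theta_x$ of directions at $x$ whose ray avoids $N_r(P)$ has positive measure, and likewise $\Theta_y$ for $y$. These sets and those below are measurable: $P$ is countable, and the complements are given by countable unions of closed sets.

The same estimate shows that for every $r'$ the measures $\sigma_x(\mathrm{Sh}_x(z,r'))$, over $z\in P$ with $d(x,z)>2r'$, are summable. By the Borel--Cantelli lemma almost every ray from $x$ meets only finitely many of the $r'$-balls around points of $P$, and so it is eventually outside $N_{r'}(P)$.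

\emph{Step 2: seeing the good rays of $y$ from $x$.} By (F1) the image $\Psi$ of $\Theta_y$ in $T^1_xX$ has positive measure. Let $D=d(x,y)$. Rays $c_x,c_y$ from $x,y$ to the same boundary point satisfy $d(c_x(s),c_y(s))\le D$ for all $s\ge0$, since this function of $s$ is convex and bounded, hence non-increasing. By Step 1 with $r'=r+D$ there is $s_0$ such that
\[
\Psi_0=\{\psi\in\Psi: d(\exp_x(s\psi),P)>r+D\ \text{ for all } s\ge s_0\}
\]
has positive measure.

\emph{Step 3: a random great circle.} Choose $\theta,\psi\in T^1_xX$ independently and uniformly. Almost surely there is a unique great circle through them, and it is uniformly distributed. The event $\theta\in\Theta_x$, $\psi\in\Psi_0$ has probability $\eta>0$. Let $s>\max(s_0,2r+1)$. If $\exp_x(s\zeta)$ lies within $r$ of $z\in P$, then $|d(x,z)-s|\le r$ and $\zeta$ makes an angle at most $\frac{\pi r}{2(s-r)}$ with the direction of $z$. There are at most $c(s+r)$ such points $z$. So by (F2) the curve $\exp_x(s\cdot\text{circle})$ meets $N_r(P)$ with probability at most $c(s+r)\,C''(r/(s-r))^6$, which tends to $0$ as $s\to\infty$. For large $s$ it is less than $\eta$, and there are $\theta\in\Theta_x$, $\psi\in\Psi_0$ whose circle curve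 at radius $s$ avoids $N_r(P)$.

\emph{The path.} Go from $x$ along the ray of direction $\theta$ to $\exp_x(s\theta)$, then along the circle curve to $\exp_x(s\psi)$. Then follow a geodesic of length $\le D$ to the point at time $s$ of the ray from $y$ with the same endpoint as the ray of direction $\psi$; this geodesic avoids $N_r(P)$ because it starts at distance $>r+D$ from $P$. Finally return along that ray, whose direction is in $\Theta_y$, to $y$.
\end{proof}

\section{Coarse geometry of $A$}\label{sec:coarse}

\subsection{The graph $Y$}\label{subsec:Y}

Let $T$ be the Bass--Serre tree of $A$, as described in (R5). Let $\mathcal X=A\times_UX$, where $U=S\times K$ acts on $X$ via $S$; so $[au,x]=[a,ux]$. It is the disjoint union of the copies $X_v=\{[a,x]:x\in X\}$ of $X$, $v=aU$, and the identification of $X_v$ with $X$ is canonical up to $S$. Let $\mathcal J_i(v)=a\mathcal J_i$ be the corresponding families of lines in $X_v$, and $\mathcal J(v)=\mathcal J_1(v)\cup\mathcal J_2(v)$.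

Fix $y_i\in\ell_i$. The set $N=Sy_1\cup Sy_2$ is $q_0$-dense in $X$ for some $q_0$. Fix $R\ge2q_0+1$. The graph $Y=Y_p$ has vertex set $A\times_UN$, with pieces $Y_v\subset X_v$. Its horizontal edges join distinct points of one $Y_v$ at distance $\le R$ in $X_v$. Its vertical edges are
\[
[a,y_2]-[at,y_1],\qquad a\in A .
\]
Replace $a$ by $a(g_2^n,px)$ and use $(g_2^n,px)t=t(g_1^n,x)$: the vertical edges over the edge $aE_2$ of $T$ are exactly
\[
[a,g_2^ny_2]-[at,g_1^ny_1],\qquad n\in\mathbb Z .
\]

Each piece $Y_v$ with its horizontal edges is connected, and
\begin{equation}\label{eq:piece}
d_{Y_v}\le d_X+1,\qquad d_X\le R\,d_{Y_v}\qquad\text{on }Y_v .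
\end{equation}
For the first inequality, sample a geodesic of $X$ with step $\le1$ and approximate the sample points by points of $N$; consecutive ones are at distance $\le2q_0+1\le R$. So $Y$ is connected and is a graph over $T$. The stabilizer of a vertex $[a,y]$ is $aKa^{-1}$, since $S$ acts freely on $X$, and there are at most two $A$-orbits of vertices. The graph $Y$ is locally finite: the set $N$ is locally finite; the vertical neighbors of $[1,y_2]$ as a $y_2$-end are the $p$ points $[kt,y_1]$, $k\in K/pK$; and $[t,y_1]$ as a $y_1$-end has the single vertical neighbor $[1,y_2]$, because $[at,y_1]=[t,y_1]$ forces $a\in tKt^{-1}=pK$. By (R4), $A$ is quasi-isometric to $Y$.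

\subsection{Lines and junctions}

Let $e=aE_2$ be the edge of $T$ between $v=aU$ and $w=atU$. We associate to it the lines $\ell_e^v=a\ell_2\in\mathcal J_2(v)$ and $\ell_e^w=at\ell_1\in\mathcal J_1(w)$, and the affine bijection $\ell_e^v\to\ell_e^w$ with $[a,g_2^ny_2]\mapsto[at,g_1^ny_1]$, which has scale factor $|g_1|/|g_2|=\lambda^{-1}$. We say that $e$ \emph{belongs to} these two lines. The endpoints of the vertical edges over $e$ are the \emph{marked points} of these lines.

How many edges belong to a given line? The edges of $T$ at the vertex $U$ are of two kinds: $uE_2$ with $u\in U/E_2$, with line $u\ell_2$, and $ut^{-1}E_2$ with $u\in U/E_1$, with line $u\ell_1$. The lines of $\mathcal J_i$ correspond to $S/\langle g_i\rangle$, because $\mathrm{Stab}_S(\ell_i)=\langle g_i\rangle$. The fibers of $U/E_2\to S/\langle g_2\rangle$ are copies of $K/pK$, and $U/E_1=S/\langle g_1\rangle$. Hence \emph{every line in $\mathcal J_2(v)$ belongs to exactly $p$ edges, and every line in $\mathcal J_1(v)$ to exactly one edge}, whose other end carries a line of a family $\mathcal J_2$. The $p$ edges at a line in $\mathcal J_2(v)$ have the same marked points on it, as $K$ acts trivially on $X$.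

For a pair $(v_0,m_0)$ with $m_0\in\mathcal J_2(v_0)$, the \emph{junction} with \emph{center} $(v_0,m_0)$ has as \emph{leaves} the $p$ pairs $(v_i,m_i)$, $m_i\in\mathcal J_1(v_i)$, at the other ends of the $p$ edges belonging to $m_0$. So each pair $(v,m)$ with $m\in\mathcal J(v)$ is a \emph{member} of exactly one junction, as its center if $m\in\mathcal J_2(v)$ and as a leaf if $m\in\mathcal J_1(v)$. The $p+1$ members of a junction involve distinct vertices of $T$. Each marked point on $m_0$ is adjacent in $Y$ to a corresponding marked point of every $m_i$. Thus for two members $(v,m),(w,m')$ we get an affine map $\kappa\colon m\to m'$ that moves marked points by at most $2$ in $Y$; its scale factor is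
\[
s(v,w)=\lambda^{-1},\ \lambda,\ 1\quad\text{for (center, leaf), (leaf, center), (leaf, leaf)},
\]
respectively.

\begin{lemma}\label{lem:junctions}
\begin{enumerate}
\item[(1)] Suppose two consecutive edges of a geodesic of $T$ meet at $u$ and have the same line in $X_u$. Then $u$ is the center vertex, and the two other ends are leaf vertices, of one junction. This does not happen at two consecutive interior vertices of a geodesic.
\item[(2)] Two vertices $v\ne w$ of $T$ belong to a common junction if and only if at every interior vertex of $[v,w]$ the lines of the two edges of $[v,w]$ coincide. In this case $d(v,w)\le2$, and the junction is unique.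
\end{enumerate}
\end{lemma}

\begin{proof}
(1) A line that belongs to two edges is in $\mathcal J_2(u)$. At the other ends of the two edges the line is in a family $\mathcal J_1$ and belongs to one edge only, so at the next vertex of the geodesic the lines differ.

(2) Members of one junction are a center and a leaf, at adjacent vertices, or two leaves, at distance $2$, with the same line at the center vertex in between. Conversely, if the lines coincide at all interior vertices, then $d(v,w)\le2$ by (1), and $v,w$ belong to the junction given by the edge or the two edges of $[v,w]$. The junction is unique, since by the first sentence it is determined by the edges of $[v,w]$.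
\end{proof}

\subsection{Pieces are undistorted}

A path in $Y$ between two points of a piece might take a shortcut through other pieces, since passing an edge of $T$ can shrink lengths by the factor $\lambda_*^{-1}$, and passing through many edges could compound this. Lemma~\ref{lem:proj} prevents it: when we project from one line of a piece to a different line of the same piece, only a bounded length survives.

\begin{lemma}\label{lem:undistorted}
There is $\kappa_0$ with $d_X(x,x')\le\kappa_0\,d_Y(x,x')$ for $x,x'$ in the same piece.
\end{lemma}

\begin{proof}
Fix $v$. Define maps $\rho_w\colon X_w\to X_v$ by $\rho_v=\mathrm{id}$ and $\rho_w=\rho_{w^-}\circ\kappa_e\circ\mathrm{proj}_{\ell_e^w}$, where $e$ is the first edge of the geodesic from $w$ to $v$, $w^-$ is its other end, and $\kappa_e\colon\ell_e^w\to\ell_e^{w^-}$ is the affine map. Let $r_v$ be the map on $Y$ that equals $\rho_w$ on $Y_w$; it is the identity on $Y_v$. We show that $r_v$ maps the endpoints of each edge to points at distance at most $\kappa_0:=\lambda_*^2\max(b_0,R)$. This proves the lemma.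

Endpoints of a vertical edge are corresponding marked points, so they have equal images. A horizontal edge in $Y_v$ has length $\le R\le\kappa_0$. Consider a horizontal edge in $Y_w$, $w\ne v$, and let the geodesic from $v$ to $w$ have vertices $v=v_0,v_1,\dots,v_k=w$ and edges $e_1,\dots,e_k$, $k\ge1$, with $e_i$ joining $v_{i-1}$ and $v_i$. Let $D_i$ be the distance of the images of the two endpoints on $\ell_{e_i}^{v_i}$. Projections are $1$-Lipschitz, so $D_k\le R$ and $D_{i-1}\le\lambda_*D_i$. If the lines of $e_{i-1}$ and $e_i$ at $v_{i-1}$ differ, then also $D_{i-1}\le b_0$ by Lemma~\ref{lem:proj}. The final distance is at most $\lambda_*D_1$. There are three cases. If $k=1$, then $D_1\le R$. If $k\ge2$ and the lines at $v_1$ differ, then $D_1\le b_0$. If $k\ge2$ and the lines at $v_1$ agree, then $D_1\le\lambda_*D_2$, with $D_2\le R$ if $k=2$, and $D_2\le b_0$ if $k\ge3$, because then the lines at $v_2$ differ by Lemma~\ref{lem:junctions}(1).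
\end{proof}

Together with \eqref{eq:piece} this gives
\begin{equation}\label{eq:qie}
d_Y\le d_X+1,\qquad d_X\le\kappa_0d_Y\qquad\text{on each piece},
\end{equation}
so pieces are uniformly quasi-isometrically embedded. Marked points of one line are equally spaced, so by \eqref{eq:qie} there is $c_1$ with
\begin{equation}\label{eq:linear}
|Q_e\cap B_Y(y,k)|\le c_1k\qquad\text{for all edges $e$ of $T$, all $y\in Y$, $k\ge1$}.
\end{equation}
In contrast, $|N\cap B_X(x,k)|$ grows exponentially in $k$, uniformly in $x$. Hence:
\begin{equation}\label{eq:growth}
\parbox{0.82\textwidth}{for every $r$ there is $k$ such that for no vertex $v$, point $x\in Y_v$ and edge $e$ of $T$ the set $\{y\in Y_v:d_X(x,y)\le k\}$ is contained in $N_r(Q_e)$.}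
\end{equation}
Indeed, this set lies in $B_Y(x,k+1)$. If it is in $N_r(Q_e)$, then each of its points is within $r$ of one of at most $c_1(k+1+r)$ points of $Q_e$, and $r$-balls in $Y$ have boundedly many points. For large $k$ this contradicts exponential growth.

\begin{lemma}\label{lem:oneended}
The graph $Y$ is one-ended, and so is every connected locally finite graph quasi-isometric to $A$.
\end{lemma}

\begin{proof}
Let $F\subset Y$ be finite. The complement of a ball in $X$ is connected. Sampling paths as for \eqref{eq:piece}, we see that all points of $Y_v$ outside a large ball are in one component $Y_v^\infty$ of $Y_v\setminus F$; so $Y_v\setminus Y_v^\infty$ is finite, and $Y_v^\infty=Y_v$ if $F\cap Y_v=\emptyset$. For adjacent $v,w$, infinitely many pairwise disjoint vertical edges join $Y_v$ and $Y_w$, so some of them join $Y_v^\infty$ and $Y_w^\infty$. Thus $\bigcup_vY_v^\infty$ lies in one component of $Y\setminus F$, and only finitely many vertices of $Y$ lie outside this union. The second claim follows, since $A$ is quasi-isometric to $Y$.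
\end{proof}

\subsection{Quasi-isometries preserve pieces}

\emph{For the rest of this section let $p,p'$ be primes, with the same $S,g_1,g_2$, and let $f\colon Y=Y_p\to Y'=Y_{p'}$ be an $(L,C)$-quasi-isometry with quasi-inverse $\bar f$.} Let $T,T'$ be the two trees. For Theorem~\ref{thm:main} only the case $p=p'$ is needed. ``Bounded'', ``$\approx$'' (equality up to bounded distance) and constants are uniform, that is, they depend only on $L,C$ and the groups, unless we say otherwise. This uniformity matters, since in Section~\ref{sec:counting} everything will be applied to a whole family $f_\gamma$.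

\begin{lemma}\label{lem:pieces}
There are a constant $D$ and a bijection $f_*\colon V(T)\to V(T')$ with $d_{\mathrm{Haus}}(f(Y_v),Y'_{f_*v})\le D$. Distinct pieces are at infinite Hausdorff distance, and none lies in a bounded neighborhood of another.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:capture} to $W=Y_v$ with its horizontal edges, to $f|_W$, and to $M=L+C$. Let $e$ be an edge of $T'$. Under $X_v\cong X$, the set $W_e$ consists of points of $N$ mapped into $N_M(Q_e)$. By \eqref{eq:linear}, since balls of fixed radius in $Y$ and $Y'$ have boundedly many points and the fibers of $f$ have bounded diameter, there is $c_2$ with $|W_e\cap B_X(x,k)|\le c_2k$ for all $x\in X$, $k\ge1$. Let $\rho_0$ be given by Lemma~\ref{lem:separation} for $c=c_2$ and $r=q_0+1$, and put $\rho=\rho_0+1$.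

(a) If $d_{Y_v}(x,W_e)>\rho$, then $d_X(x,W_e)\ge\rho_0$ by \eqref{eq:piece}. Two such points are joined by a path in $X\setminus N_{q_0+1}(W_e)$. Sample it with step $\le1$ and approximate by points of $N$ within $q_0$. These points are not in $W_e$, and consecutive ones are at distance $\le R$. So we get a path in $Y_v\setminus W_e$. (b) holds because $N$ has exponential growth, while $N_\rho(W_e)\cup N_\rho(W_{e'})$ has linear growth. So $f(Y_v)\subset N_{D_1}(Y'_w)$ for some $w=:f_*v$, with $D_1$ uniform.

If $Y_v\subset N_r(Y_{v'})$ with $v\ne v'$ and any $r$, then $Y_v\subset N_r(Q_e)$ for the edge $e$ at $v$ towards $v'$ by \eqref{eq:cross}, contradicting \eqref{eq:growth}. This proves the last sentence of the lemma. As for $f$, we see that $\bar f(Y'_w)$ lies in $N_{D_1}(Y_{\bar f_*w})$ for some $\bar f_*w$. Hence $Y_v$, which is close to $\bar ff(Y_v)$, lies in a bounded neighborhood of $Y_{\bar f_*f_*v}$, and so $\bar f_*f_*v=v$. Symmetrically $f_*\bar f_*=\mathrm{id}$. Finally, for $w=f_*v$, applying $f$ to $\bar f(Y'_w)\subset N_{D_1}(Y_v)$ shows that $Y'_w$ lies in a bounded neighborhood of $f(Y_v)$.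
\end{proof}

\begin{lemma}\label{lem:isometry}
For each $v$ there is a unique isometry $\varphi_v=\varphi_v(f)\colon X_v\to X_{f_*v}$ at finite distance from $f|_{Y_v}$. The distance is at most $B_0$, with $B_0$ uniform.
\end{lemma}

Here points of $X_v$ are compared with points of $Y_v$ at distance $\le q_0$, and points of $f(Y_v)$ with points of $Y'_{f_*v}$ at distance $\le D$.

\begin{proof}
By \eqref{eq:qie} and Lemma~\ref{lem:pieces}, $f$ induces a quasi-isometry $X_v\to X_{f_*v}$ with uniform constants, which we also denote by $f$. By Pansu's theorem (R2) it is at finite distance from an isometry $\varphi$, which is unique, because an isometry at finite distance from the identity is trivial.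

It remains to make the distance uniform. The map $\psi=\varphi^{-1}f$ is a quasi-isometry of $X$ with uniform constants at finite distance from the identity. Given $x\in X$, take geodesic lines $\beta_1,\beta_2$ through $x=\beta_1(0)=\beta_2(0)$ that are orthogonal at $x$. The quasi-geodesic $\psi\circ\beta_i$ has the same endpoints as $\beta_i$, so by the Morse lemma $\psi(\beta_i)\subset N_m(\beta_i)$ with $m$ uniform. Thus $\psi(x)$ is within $m$ of some $\beta_1(a)$ and of some $\beta_2(b)$. By $\mathrm{CAT}(0)$ comparison $\sqrt{a^2+b^2}\le d(\beta_1(a),\beta_2(b))\le2m$, so $d(\psi(x),x)\le m+|a|\le3m$.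
\end{proof}

\subsection{Quasi-isometries preserve junctions, centers and leaves}

\begin{proposition}\label{prop:junctions}
We have $\varphi_v(\mathcal J_i(v))=\mathcal J_i(f_*v)$ for $i=1,2$. The map $(v,m)\mapsto(f_*v,\varphi_v(m))$ is a bijection of pairs that carries junctions onto junctions, centers to centers, and leaves to leaves. In particular $p=p'$. Moreover, for members $(v,m),(w,m')$ of a junction, $\varphi_w\circ\kappa$ and $\kappa'\circ\varphi_v$ are at uniformly bounded distance on $m$, where $\kappa\colon m\to m'$ and $\kappa'\colon\varphi_v(m)\to\varphi_w(m')$ are the affine maps of the junction and of its image.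
\end{proposition}

\begin{proof}
\emph{Step 1: coarse intersections of pieces detect junctions.} For $v\neq w$ let $I_r(v,w)=N_r(Y_v)\cap N_r(Y_w)$. If $e$ is an edge of $[v,w]$, then $I_r(v,w)\subset N_{2r}(Q_e)$, since a path of length $\le2r$ from $Y_v$ to $Y_w$ through the given point crosses $e$. If $v,w$ are in a common junction, then $I_r(v,w)$ for $r\ge1$ contains the marked points of the center line. So it is unbounded and at finite Hausdorff distance from the lines of the junction. Otherwise, by Lemma~\ref{lem:junctions}(2), there are consecutive edges $e,e'$ on $[v,w]$ with distinct lines $m\ne m'$ in some $X_u$. If $I_r(v,w)\subset N_{2r}(Q_e)\cap N_{2r}(Q_{e'})$ were unbounded, there would be points of $m$ and of $m'$ tending to infinity at bounded $d_Y$-distance from each other, hence at bounded $d_X$-distance by Lemma~\ref{lem:undistorted}. This is impossible, as $m$ and $m'$ have no common endpoint. So in this case $I_r(v,w)$ has finite diameter for each $r$.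

\emph{Step 2: junctions go to junctions.} For each $r$ we have $f(I_r(v,w))\subset I_{r'}(f_*v,f_*w)$ for a suitable $r'$. If $v,w$ are in a common junction, then $I_1(v,w)$ is unbounded, so $I_{r'}(f_*v,f_*w)$ is unbounded for some $r'$, and $f_*v,f_*w$ are in a common junction by Step 1. Let $(v,m),(w,m')$ be distinct members of a junction $j$, and let $j'$ be the junction of $f_*v,f_*w$, with line $m''$ in $X_{f_*v}$. The marked points of $m$ are in $I_2(v,w)$, so by Step 1 the map $f$ sends them into a bounded neighborhood of $m''$. Hence $\varphi_v(m)$ lies in a bounded neighborhood of $m''$ in $X_{f_*v}$, by Lemma~\ref{lem:undistorted}, and so $\varphi_v(m)=m''$. The same argument applies to $w$. So $(f_*v,\varphi_v(m))$ and $(f_*w,\varphi_w(m'))$ are members of $j'$. Since $(f_*v,\varphi_v(m))$ is a member of exactly one junction, $j'$ does not depend on $w$, and all members of $j$ go to members of $j'$.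

By uniqueness in Lemma~\ref{lem:isometry}, $\varphi_{f_*v}(\bar f)\circ\varphi_v(f)=\mathrm{id}$, and likewise for the other composition. So the map on pairs is bijective, with the inverse given by $\bar f$. The images under $\bar f$ of the members of $j'$ are members of one junction, which must be $j$. So $j$ is mapped bijectively onto $j'$. Counting members, $p+1=p'+1$.

\emph{Step 3: the scale factors.} Let $x\in m$ be a marked point. Since $d_Y(x,\kappa(x))\le2$, we have in $Y'$
\[
\varphi_w(\kappa(x))\approx f(\kappa(x))\approx f(x)\approx\varphi_v(x)\approx\kappa'(\varphi_v(x)) .
\]
The last step holds because the marked points form a net in $\varphi_v(m)$ and $\kappa'$, an affine map with scale factor $\le\lambda_*$, moves them by at most $2$. By Lemma~\ref{lem:undistorted} the two ends of this chain are at bounded distance in $X_{f_*w}$. As marked points form a net in $m$, the last assertion of the proposition follows.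

The maps $\varphi_w\kappa$ and $\kappa'\varphi_v$ are affine with scale factors $s(v,w)$ and $s(f_*v,f_*w)$, and they are at bounded distance on a line, so $s(v,w)=s(f_*v,f_*w)$. Since $\lambda\neq1$, the numbers $\lambda^{-1},\lambda,1$ are distinct, and so (center, leaf) pairs go to (center, leaf) pairs. Hence centers go to centers and leaves to leaves. This means $\varphi_v(\mathcal J_i(v))\subseteq\mathcal J_i(f_*v)$, with equality by applying the same to $\bar f$.
\end{proof}

\section{Counting lines: $A$ is not quasi-isometric to a unimodular group}\label{sec:counting}

\begin{theorem}\label{thm:A}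
The group $A$ is not quasi-isometric to any compactly generated unimodular locally compact group $H$. In particular it is not quasi-isometric to any finitely generated discrete group.
\end{theorem}

The proof occupies this section. A reader interested only in discrete $H$ may take $\mu$ below to be counting measure; all claims of openness are then void.

\subsection{The action of $H$}

Suppose that $A$ is quasi-isometric to a group $H$ that is compactly generated, locally compact and unimodular. As $A$ is quasi-isometric to $Y$, there is a quasi-isometry $h\colon H\to Y$. Let $f_\gamma$ be as in Lemma~\ref{lem:inherit}. By Lemma~\ref{lem:pieces}, Lemma~\ref{lem:inherit} applies with $\Gamma=Y$ and $\mathcal V=V(T)$. So $H$ acts on $V(T)$ with finitely many orbits. Put $\varphi_v(\gamma):=\varphi_v(f_\gamma)\colon X_v\to X_{\gamma v}$. By the uniqueness in Lemma~\ref{lem:isometry},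
\[
\varphi_v(\gamma\gamma')=\varphi_{\gamma'v}(\gamma)\,\varphi_v(\gamma') .
\]
So $H$ acts by isometries on $\mathcal X=\bigsqcup_vX_v$. By Proposition~\ref{prop:junctions} it preserves the families $\mathcal J_1,\mathcal J_2$, the junctions, the centers and the leaves. Let $\hat S_v<\mathrm{Isom}(X_v)$ be the group of isometries that preserve $\mathcal J_1(v)$ and $\mathcal J_2(v)$, a copy of $\hat S$. Then $\varphi_v$ restricts to a homomorphism $H_v\to\hat S_v$.

\begin{lemma}\label{lem:action}
For each $v$: the stabilizer $H_v$ is open, the kernel $N_v$ of $\varphi_v\colon H_v\to\hat S_v$ is compact and open, and $[\hat S_v:\varphi_v(H_v)]<\infty$.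
\end{lemma}

\begin{proof}
We first note that for a finite set $F\subset Y_v$ and all $\gamma\in H$ sufficiently close to $1$, depending on $F$, we have $d(\gamma\bar h(z),\bar h(z))\le1$ for $z\in F$, and so $d(f_\gamma(z),z)\le b$ for $z\in F$, with $b$ independent of $F$.

\emph{$H_v$ is open.} Let $F=\{y\in Y_v:d_X(x,y)\le k\}$ for some $x\in Y_v$. For $\gamma$ near $1$ we get $F\subset N_{b+D}(Y_{\gamma v})$. If $\gamma v\ne v$, then $F\subset N_{b+D}(Q_e)$ for some edge $e$ by \eqref{eq:cross}. This is impossible if $k$ is large, by \eqref{eq:growth}. So $H_v$ contains a neighborhood of $1$.

\emph{$N_v$ is open.} For a finite $F\subset Y_v$ and $\gamma\in H_v$ near $1$, the isometry $\varphi_v(\gamma)$ moves the points of $F$ by at most $b'$ in $X_v$, with $b'$ independent of $F$, by Lemmas~\ref{lem:isometry} and~\ref{lem:undistorted}. Fix $x_0\in Y_v$. By discreteness, only finitely many $\sigma\in\hat S_v$ move $x_0$ by at most $b'$. Each nontrivial one has unbounded displacement on $Y_v$, because an isometry at finite distance from the identity is trivial. Let $F$ consist of $x_0$ and, for each of these nontrivial $\sigma$, a point of $Y_v$ that $\sigma$ moves by more than $b'$. For this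 $F$ we get $\varphi_v(\gamma)=1$.

\emph{$N_v$ is compact.} If $\gamma\in N_v$, then $f_\gamma(x_0)=h(\gamma\bar h(x_0))$ is at bounded distance from $x_0$, so $\gamma\bar h(x_0)$ is at bounded distance from $\bar h(x_0)$ and $\gamma$ lies in a bounded set. The open subgroup $N_v$ is closed, so it is compact.

\emph{Finite index.} By Lemma~\ref{lem:inherit}(2), Lemma~\ref{lem:isometry} and \eqref{eq:qie}, the orbit $\varphi_v(H_v)z_0$ of a point $z_0\in Y_v$ is coarsely dense in $X_v$. So the subgroup $\varphi_v(H_v)$ of the discrete group $\hat S_v$ is cocompact, hence of finite index.
\end{proof}

\subsection{The covolume of a group acting on a line}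

Let $\mu$ be a Haar measure on $H$; it is invariant under conjugation, since $H$ is unimodular. Let $E$ be an open subgroup of $H$ that acts by isometries on a line $m\cong\mathbb R$ with compact open kernel and with discrete cocompact image in $\mathrm{Isom}(m)$. Let $E^+$ be the subgroup preserving the orientation, $\tau\mathbb Z$, $\tau>0$, the image of the translation homomorphism $E^+\to\mathbb R$, and $N_E$ its kernel, which is the kernel of the action. Put
\[
c(E,m)=\frac{\tau}{\mu(N_E)\,[E:E^+]} .
\]
This is the length of the quotient of $m$ by $E$, divided by the measure of the kernel. For discrete groups $E\le\hat S_v$ or $E\le\hat S$ that act on a line in this way (with finite kernel) we use the same definition with counting measure and write $\bar c(E,m)$.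

\begin{lemma}\label{lem:index}
If $E'\le E$ is open of finite index, then $E'$ satisfies the same conditions and $c(E',m)=[E:E']\,c(E,m)$; the same holds for $\bar c$.
\end{lemma}

\begin{proof}
The kernel $N_{E'}=N_E\cap E'$ is open and of finite index in $N_E$, hence compact, and the image of $E'$ in $\mathrm{Isom}(m)$ has finite index in that of $E$. Let the image of $E'^+=E'\cap E^+$ be $\tau'\mathbb Z$ with $\tau'=k\tau$. Then $[E^+:E'^+]=k[N_E:N_{E'}]$ and $[E:E^+][E^+:E'^+]=[E:E'][E':E'^+]$. Hence
\[
c(E',m)=\frac{k\tau\,[N_E:N_{E'}]}{\mu(N_E)[E':E'^+]}=\frac{\tau\,[E^+:E'^+]}{\mu(N_E)[E':E'^+]}=\frac{\tau\,[E:E']}{\mu(N_E)[E:E^+]} .\qedhere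
\]
\end{proof}

Let $m\in\mathcal J(v)$, and let $H_{v,m}$ be the stabilizer of the pair $(v,m)$ in $H$. It contains $N_v$, so it is open. Its image $\varphi_v(H_{v,m})=\varphi_v(H_v)_m$ has finite index in $(\hat S_v)_m$ by Lemma~\ref{lem:action}. The group $(\hat S_v)_m$ acts properly on $m$, as it is discrete, and cocompactly, as it contains the stabilizer in the copy of $S$. So $c(H_{v,m},m)$ is defined. The kernel of $H_{v,m}$ on $m$ is the preimage under $\varphi_v$ of the finite kernel of $\varphi_v(H_v)_m$ on $m$, and so
\begin{equation}\label{eq:cbar}
c(H_{v,m},m)=\bar c(\varphi_v(H_v)_m,m)/\mu(N_v) .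
\end{equation}

We shall compute the two sums
\[
\Sigma_i:=\sum_{(v,m)\ \mathrm{mod}\ H,\ m\in\mathcal J_i(v)}c(H_{v,m},m)\qquad(i=1,2)
\]
over the $H$-orbits of pairs in two ways. They are well defined: passing from $(v,m)$ to $\gamma(v,m)$ conjugates the stabilizer, and $\mu$ is conjugation-invariant. This is where unimodularity is used.

\subsection{First count: piece by piece}

\begin{lemma}\label{lem:density}
Put $\delta_i=\bar c(\hat S_{\ell_i},\ell_i)$ for $i=1,2$. For every $\Delta\le\hat S$ of finite index,
\[
\sum_{m\in\Delta\backslash\mathcal J_i}\bar c(\Delta_m,m)=[\hat S:\Delta]\,\delta_i ,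
\]
and $\delta_1=\lambda^{-1}\delta_2$.
\end{lemma}

\begin{proof}
The group $\hat S$ is transitive on $\mathcal J_i=S\ell_i$. The $\Delta$-orbits in $\mathcal J_i$ correspond to the orbits of $\hat S_{\ell_i}$, acting from the right, on $\Delta\backslash\hat S$: the orbit of $\Delta\sigma$ corresponds to $\Delta\sigma\ell_i$, and it has
\[
[\hat S_{\ell_i}:\hat S_{\ell_i}\cap\sigma^{-1}\Delta\sigma]=[\hat S_{\sigma\ell_i}:\Delta_{\sigma\ell_i}]
\]
elements. By Lemma~\ref{lem:index} and conjugation by $\sigma$, $\bar c(\Delta_{\sigma\ell_i},\sigma\ell_i)=[\hat S_{\sigma\ell_i}:\Delta_{\sigma\ell_i}]\,\delta_i$. Summing over the orbits gives the formula. For $\Delta=S$ there is one orbit on $\mathcal J_i$, with stabilizer $\langle g_i\rangle$, and $\bar c(\langle g_i\rangle,\ell_i)=|g_i|$. So $|g_i|=[\hat S:S]\,\delta_i$, and $\delta_1/\delta_2=|g_1|/|g_2|=\lambda^{-1}$.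
\end{proof}

Apply the lemma to the group $\varphi_v(H_v)\le\hat S_v$ and use \eqref{eq:cbar}. With $V_v:=[\hat S_v:\varphi_v(H_v)]/\mu(N_v)\in(0,\infty)$ we get
\[
\sum_{m\in H_v\backslash\mathcal J_i(v)}c(H_{v,m},m)=\delta_iV_v .
\]
The number $V_v$ depends only on the $H$-orbit of $v$, because $\varphi_v(\gamma)$ conjugates $\hat S_v$ to $\hat S_{\gamma v}$ and $\mu$ is conjugation-invariant. Sum over the finitely many orbits of $H$ on $V(T)$. With $V=\sum_{v\in H\backslash V(T)}V_v\in(0,\infty)$ we obtain $\Sigma_i=\delta_iV$, hence
\begin{equation}\label{eq:first}
\Sigma_1=\lambda^{-1}\,\Sigma_2,\qquad 0<\Sigma_2<\infty .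
\end{equation}

\subsection{Second count: junction by junction}

Let $j$ be a junction with center $(v_0,m_0)$ and leaves $(v_1,m_1),\dots,(v_p,m_p)$. Since $H$ preserves junctions, centers and leaves, and each pair lies in exactly one junction, the stabilizer of $j$ is $H_j=H_{v_0,m_0}$, and $E:=H_{v_i,m_i}$ is the stabilizer in $H_j$ of the $i$-th leaf; it has finite index in $H_j$. It acts on $m_0$ via $\varphi_{v_0}$ and on $m_i$ via $\varphi_{v_i}$. We compare the two actions.

Let $\kappa\colon m_0\to m_i$ be the affine map, of scale factor $\lambda^{-1}$. By Proposition~\ref{prop:junctions}, applied to $f_\gamma$, the maps $\varphi_{v_i}(\gamma)\kappa$ and $\kappa\varphi_{v_0}(\gamma)$ are at distance at most $B'$ on $m_0$, \emph{with the same $B'$ for all $\gamma\in E$}. Hence $\gamma$ preserves the orientation of $m_0$ if and only if it preserves that of $m_i$. Suppose it does, and let it act on $m_0$ and $m_i$ by signed translations $\tau_0$ and $\tau_i$, with orientations matched by $\kappa$. Applying the bound to $\gamma^n$ gives $|n\tau_i-n\tau_0/\lambda|\le B'$ for all $n$, so $\tau_i=\tau_0/\lambda$ exactly. So the subgroups $E^+$ and $N_E$ are the same for both actions, and with Lemma~\ref{lem:index}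
\[
c(H_{v_i,m_i},m_i)=\lambda^{-1}c(H_{v_i,m_i},m_0)=\lambda^{-1}[H_j:H_{v_i,m_i}]\,c(H_j,m_0) .
\]
Now sum over the $H_j$-orbits of leaves of $j$. Their sizes $[H_j:H_{v_i,m_i}]$ add up to $p$, so the sum is $\lambda^{-1}p\,c(H_j,m_0)$. The pairs $(v,m)$ with $m\in\mathcal J_2(v)$ are exactly the centers, one for each junction, and the pairs with $m\in\mathcal J_1(v)$ are exactly the leaves. Summing over the $H$-orbits of junctions, we obtain
\[
\Sigma_1=\lambda^{-1}p\,\Sigma_2 .
\]
Comparing with \eqref{eq:first} gives $p=1$, a contradiction. This proves Theorem~\ref{thm:A}. \hfill$\square$

\section{From $A$ to $G$}\label{sec:G}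

\subsection{A graph for $G$}

Let $\mathcal T$ be the Bass--Serre tree of $G=A*_KB$, $B=K\times\Lambda$. Let $\mathcal F$ be a finite generating set of $S$ together with $t$, and $\mathcal F_\Lambda$ a finite generating set of $\Lambda$. Let $Z$ be the graph with vertex set $G/K\times\{\alpha,\beta\}$ and edges, for all $g\in G$,
\begin{itemize}
\item $(gK,\alpha)-(gsK,\alpha)$ for $s\in\mathcal F$,
\item $(gK,\beta)-(gyK,\beta)$ for $y\in\mathcal F_\Lambda$,
\item $(gK,\alpha)-(gK,\beta)$ (vertical).
\end{itemize}
Here $g$ ranges over all elements of $G$, so the edge set is $G$-invariant, and $(gK,\alpha)$ is joined to $(gksK,\alpha)$ for all $k\in K$. With $\pi(gK,\alpha)=gA$ and $\pi(gK,\beta)=gB$ this is a graph over $\mathcal T$. It is connected, since $A=\langle K,\mathcal F\rangle$ and $B=\langle K,\mathcal F_\Lambda\rangle$. It is locally finite, since the double cosets $Ks^{\pm1}K$ and $Ky^{\pm1}K$ are finite unions of left cosets of $K$. The group $G$ acts on $Z$ with two vertex orbits and with stabilizers conjugate to $K$, so $G$ is quasi-isometric to $Z$ by (R4).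

There is exactly one vertical edge over each edge of $\mathcal T$. Hence a path that leaves a piece must return through the same vertical edge, and \emph{pieces are isometrically embedded}. An $A$-type piece is a copy of the vertex-transitive graph $C_A$ on $A/K$ with edges $aK-asK$, $a\in A$, $s\in\mathcal F$. By (R4) it is quasi-isometric to $A$, so it is one-ended by Lemma~\ref{lem:oneended}. A $\Lambda$-type piece is a copy of the Cayley graph of $\Lambda\cong B/K$, which is one-ended as well. If $Z_u\subset N_r(Z_{u'})$ with $u\ne u'$, then by \eqref{eq:cross} $Z_u\subset N_r(Q_e)$ for the edge $e$ at $u$ towards $u'$, so $Z_u$ is finite, which is false. So no piece lies in a bounded neighborhood of another piece; in particular, distinct pieces are at infinite Hausdorff distance.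

\begin{lemma}\label{lem:Gpieces}
Let $f\colon Z\to Z'$ be an $(L,C)$-quasi-isometry between two graphs of this kind, possibly for different primes and different one-ended, finitely generated, not finitely presented groups $\Lambda,\Lambda'$. There are a bijection $f_*$ between the vertex sets of the trees and a uniform $D$ with $d_{\mathrm{Haus}}(f(Z_u),Z'_{f_*u})\le D$, and $f_*$ maps the $A$-type vertices onto the $A$-type vertices.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:capture} to $W=Z_u$, $f|_W$ and $M=L+C$. The set $Q_e$ consists of two adjacent points, so $W_e$ has diameter at most some $d_0=d_0(L,C)$. Let $o\in W$. Since $W$ is one-ended and locally finite, $W\setminus B(o,d_0)$ has one infinite component and finitely many finite ones. Choose $\rho$ such that $B(o,\rho)$ contains the finite components and $B(o,d_0)$. By vertex-transitivity the same $\rho$ works at every base point of $W$. As there are only two kinds of pieces, we can choose one $\rho$ for all of them.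

(a) If $W_e=\emptyset$, this holds since $W$ is connected. Otherwise choose $o\in W_e$. Then $W_e\subset B(o,d_0)$, and points outside $N_\rho(W_e)$ lie in the infinite component of $W\setminus B(o,d_0)$. (b) holds since $W$ is infinite and the sets $N_\rho(W_e)$ are finite. So $f(Z_u)\subset N_{D_1}(Z'_{f_*u})$ for some vertex $f_*u$, with $D_1$ uniform. The same holds for a quasi-inverse $\bar f$. Then $Z_u$ lies in a bounded neighborhood of $Z_{\bar f_*f_*u}$, so $\bar f_*f_*=\mathrm{id}$, and symmetrically $f_*\bar f_*=\mathrm{id}$. Applying $f$ to $\bar f(Z'_{f_*u})\subset N_{D_1}(Z_u)$ gives the Hausdorff bound.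

If $f_*$ mapped an $A$-type vertex to a $\Lambda$-type vertex, or vice versa, then a group of the kind $A$ and a group of the kind $\Lambda$ would be quasi-isometric. The former is compactly presented by Proposition~\ref{prop:cp}, and the latter is not finitely presented. This contradicts (R4).
\end{proof}

\subsection{The obstruction for $G$}

\begin{theorem}\label{thm:G}
The group $G$ is not quasi-isometric to any compactly generated unimodular locally compact group. In particular it is not quasi-isometric to any finitely generated discrete group.
\end{theorem}

\begin{proof}
Suppose $h\colon H\to Z$ is a quasi-isometry with $H$ compactly generated, locally compact and unimodular. By Lemma~\ref{lem:Gpieces}, Lemma~\ref{lem:inherit} applies with $\mathcal V$ the set of $A$-type vertices. Let $u\in\mathcal V$.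

We show that $H_u$ is open. Let $F\subset Z_u$ be finite. As in the proof of Lemma~\ref{lem:action}, for $\gamma$ near $1$, depending on $F$, the map $f_\gamma$ moves the points of $F$ by at most $b$, with $b$ independent of $F$. So $F\subset N_{b+D}(Z_{\gamma u})$. If $\gamma u\ne u$, then $F$ lies in some $N_{b+D}(Q_e)$, which has diameter at most $2(b+D)+1$. Choosing $F$ of larger diameter gives $\gamma u=u$ for all $\gamma$ in a neighborhood of $1$.

By Lemma~\ref{lem:inherit}(3), $H_u$ is compactly generated and quasi-isometric to $C_A$, hence to $A$. It is unimodular, being open in $H$. This contradicts Theorem~\ref{thm:A}.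
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $G$ is a TDLC-group by Section~\ref{sec:groups}, of type $\mathrm{FP}_2$ by Proposition~\ref{prop:FP}, not compactly presented by Proposition~\ref{prop:cp}, and not quasi-isometric to a compactly generated unimodular locally compact group, in particular not to a finitely generated discrete group, by Theorem~\ref{thm:G}.
\end{proof}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:strong}

(1) This is Propositions~\ref{prop:FP} and~\ref{prop:cp}, whose proofs use only the stated properties of $\Lambda$. When $n=\infty$, apply Proposition~\ref{prop:FP} in each degree $m$.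

(2) This is Theorems~\ref{thm:A} and~\ref{thm:G}; their proofs use only that $\Lambda$ is finitely generated, one-ended and not finitely presented. The statements on the finiteness properties of $A_p$ are in Propositions~\ref{prop:FP} and~\ref{prop:cp}.

(3) By Lemma~\ref{lem:Gpieces} a quasi-isometry $G_{p,\Lambda}\to G_{p',\Lambda'}$ induces a type-preserving bijection of the isometrically embedded pieces, with uniformly bounded Hausdorff distance between the image of a piece and the corresponding piece. Hence $\Lambda$ is quasi-isometric to $\Lambda'$, and $A_p$ to $A_{p'}$. The latter gives a quasi-isometry $Y_p\to Y_{p'}$, so $p=p'$ by Proposition~\ref{prop:junctions}.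

For the last statement, Bestvina and Brady \cite{BB} give a group $\Lambda_0$ of type $\mathrm{FP}$ over $\mathbb Z$ that is not finitely presented. Then $\Lambda=\Lambda_0\times\mathbb Z$ is of type $\mathrm{FP}$ over $\mathbb Z$, hence of type $\mathrm{FP}_m$ over $\mathbb Q$ for all $m$, and by Section~\ref{subsec:Lambda} it is one-ended and not finitely presented. Let $p$ vary and apply (1)--(3). \hfill$\square$

\begin{thebibliography}{9}

\bibitem{BB} M. Bestvina and N. Brady, Invent. Math. \textbf{129} (1997).

\bibitem{Borel} A. Borel, Topology \textbf{2} (1963).

\bibitem{CH} Y. Cornulier and P. de la Harpe, \emph{Metric Geometry of Locally Compact Groups}, EMS, 2016.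

\bibitem{ICMS} \emph{An Introduction To Totally Disconnected Locally Compact Groups}, \texttt{https://www.icms.org.uk/downloads/castellano.pdf}.

\bibitem{Pansu} P. Pansu, Ann. of Math. \textbf{129} (1989).

\end{thebibliography}
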